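# Approximating $1$ modulo an inner function in $H^p$, $p<1$: the critical exponent and the size of $\Theta(0)$

## 1. Three theorems on $h(\delta)$

Let $\mathbb D$ be the unit disc, $\mathbb T$ the unit circle, $\mathbf m$ normalized Lebesgue measure on $\mathbb T$, and $\|f\|_p=\left(\int_{\mathbb T}|f|^p\,d\mathbf m\right)^{1/p}$. For an inner function $\Theta$ and $p>0$ put
$$\epsilon_p(\Theta)=\operatorname{dist}^p_{H^p}(1,\Theta H^p)=\inf\{\|f\|_p^p:\ f\in 1+\Theta H^p\},$$
$$p_\Theta=\inf\{p>0:\ \epsilon_p(\Theta)=1-|\Theta(0)|^2\},\qquad h(\delta)=\sup\{p_\Theta:\ \Theta\text{ inner},\ |\Theta(0)|\le\delta\}\quad(0<\delta<1).$$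

The question is whether $h(\delta)<1$ for every $\delta\in(0,1)$. It comes from the preprint "A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p<1$" (http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf). The answer is yes, and more can be said.

**Main theorem.**

**Theorem 1.** For $0<\delta<1$,
$$h(\delta)\le 1-e^{-8/3}\,\frac{1-\delta}{1+\delta}.$$
In particular $h(\delta)<1$ for every $\delta\in(0,1)$.

**Theorem 2.** For $0<\delta<1$,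
$$h(\delta)\ge\frac2\pi\arcsin\delta,$$
and this lower bound is given by Blaschke products of degree $2$. In particular $h(\delta)\to1$ as $\delta\to1$, so no bound $h\le c<1$ uniform in $\delta$ exists.

**Theorem 3.**
$$\lim_{\delta\to0^+}h(\delta)\log\frac1\delta=\frac1e .$$

In plain words: we want the function that equals $1$ "on the zeros of $\Theta$" and has the smallest $L^p$ size. For $p\ge1$ the minimum is always $1-|\Theta(0)|^2$. For $p<1$ it can be smaller, and $p_\Theta$ is the exponent at which the formula starts to hold. The theorem says that $p_\Theta$ stays away from $1$ as long as $|\Theta(0)|$ does. It also says that $p_\Theta$ can come close to $1$ already for two zeros if $|\Theta(0)|$ is close to $1$, and that for small $|\Theta(0)|$ the worst $p_\Theta$ is asymptotically $1/(e\log(1/\delta))$.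

For a feeling of the numbers take $\delta=1/\sqrt2$. Theorem 2 gives $h\ge\frac2\pi\cdot\frac\pi4=\frac12$. In Theorem 1, $e^{-8/3}\approx0.0695$ and $\frac{1-\delta}{1+\delta}\approx0.1716$, so $h\le0.989$. As $\delta\to1$ the two theorems give
$$\tfrac12e^{-8/3}(1-\delta)\le1-h(\delta)\le\tfrac2\pi\arccos\delta .$$
The right side is at most $\sqrt{2(1-\delta)}$, because $\arccos\delta=2\arcsin\sqrt{(1-\delta)/2}$ and $\arcsin x\le\frac\pi2x$ on $[0,1]$. The exact order of $1-h(\delta)$ is not determined here.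

## 2. Hardy space facts and the first values of $\epsilon_p$

All integrals below are over $\mathbb T$ with respect to $\mathbf m$. We use the following textbook facts.

* **Boundary values.** $H^p$ is identified with a closed subspace of $L^p(\mathbb T)$ through boundary values, and $H^\infty$ is dense in $H^p$ for $0<p<\infty$. For $p<1$ the quantity $\|\cdot\|_p$ is not a norm, but $\|f_1+f_2\|_p^p\le\|f_1\|_p^p+\|f_2\|_p^p$, hence $\big|\|f_1\|_p^p-\|f_2\|_p^p\big|\le\|f_1-f_2\|_p^p$.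
* **Mean values.** If $f\in H^1$, then $\int f=f(0)$. If $f\in H^\infty$, $s>0$ and $\zeta\in\mathbb D$, then $|f|^s$ is subharmonic and $|f(\zeta)|^s\le\int P_\zeta|f|^s$, where $P_\zeta(z)=\frac{1-|\zeta|^2}{|1-\bar\zeta z|^2}$ is the Poisson kernel.
* **Inner and outer functions.** A function $\Theta\in H^\infty$ is inner if $|\Theta|=1$ a.e. on $\mathbb T$. Examples are a Blaschke factor $\frac{s-cz}{1-scz}$ ($0\le s<1$, $|c|=1$), with value $s$ at $0$ and zero at $s\bar c$, and $\exp\frac{z+1}{z-1}$, with value $e^{-1}$ at $0$ and no zeros. Every nonzero $f\in H^\infty$ is $\Theta G$ with $\Theta$ inner and $G$ outer and bounded, and $\log|G(0)|=\int\log|f|$. Given a bounded $\mu>0$ on $\mathbb T$ with $\log\mu$ integrable, there is a bounded outer function whose modulus on $\mathbb T$ is $\mu$.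
* **Conjugate functions.** For real $u\in L^\infty$ there is a real $v\in L^2$, the conjugate function, normalized by $v(0)=\int v=0$, such that $L=u+iv$ is the boundary function of an element of $H^2$ with $L(0)=\int u$. The real part of $L$ in $\mathbb D$ is the Poisson integral of $u$, and $\int v^2=\int u^2-(\int u)^2\le\int u^2$. For instance, $u=\cos\theta$ gives $v=\sin\theta$ and $L=z$.

When $\Theta$ is a finite Blaschke product with distinct zeros, $f\in1+\Theta H^p$ means exactly that $f\in H^p$ equals $1$ at these zeros, so $\epsilon_p$ is an interpolation problem of minimal size. With one zero $z_0\ne 0$ we shall see in Section 3 that $\epsilon_p=1-|z_0|^2$ for all $p>0$, so $p_\Theta=0$. With two zeros, something can already go wrong for $p<1$; this is Section 4.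

The source lists several facts as known:

* $\epsilon_p(\Theta)\le1-|\Theta(0)|^2$ always, with equality for $p\ge1$.
* $\epsilon_p(\Theta)=1$ for all $p$ if $\Theta(0)=0$.
* Equality at $p$ implies equality at every $q>p$.

All of these come out of a change of variable, which we do next, so the notes will not need to assume them. The source also lists that $p_B<1$ for every finite Blaschke product $B$. Theorem 1 makes this quantitative for nonconstant $B$.

## 3. A weight that carries the whole problem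

Throughout, $\Theta$ is inner, $a=\Theta(0)$ and $r=|a|<1$; in particular $\Theta$ is not constant. Put
$$\phi=1-\bar a\Theta,\qquad w=|\phi|^2=1+r^2-\bar a\Theta-a\bar\Theta\ \text{ on }\mathbb T .$$
Then
$$(1-r)^2\le w\le(1+r)^2,\qquad \int w=1+r^2-2r^2=1-r^2 .\tag{3.1}$$
So the value $1-r^2$ that we want is the total mass of $w$.

**Lemma 1 (orthogonality).** $\int w\,\Theta\psi=0$ for every $\psi\in H^1$.

*Proof.* Using $\bar\Theta\Theta=1$ a.e. and the mean value property,
$$\int w\Theta\psi=(1+r^2)a\psi(0)-\bar a\,a^2\psi(0)-a\psi(0)=a\psi(0)\,(1+r^2-r^2-1)=0.\qquad\square$$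

**Lemma 2 (reduction).** For every $p>0$,
$$\epsilon_p(\Theta)=\inf\Big\{\int w|k|^p:\ k\in1+\Theta H^\infty\Big\}.$$
Hence $\epsilon_p(\Theta)\le1-r^2$, with equality if and only if
$$\Delta(k):=\int w|k|^p-\int w\ \ge\ 0\quad\text{for all }k\in1+\Theta H^\infty .$$

*Proof.* First we pass to bounded functions. If $f=1+\Theta g$ with $g\in H^p$, choose $g_n\in H^\infty$ with $g_n\to g$ in $H^p$. Then $f_n=1+\Theta g_n$ satisfies $\|f_n-f\|_p=\|g_n-g\|_p\to0$, so $\|f_n\|_p^p\to\|f\|_p^p$ (for $p<1$ by the inequality in Section 2, for $p\ge1$ by the triangle inequality). So the infimum over $1+\Theta H^\infty$ is the same.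

Next we divide by a candidate extremal function. Since $\operatorname{Re}\phi\ge1-r>0$, the principal power $f_0=\phi^{2/p}$ is defined, $f_0^{\pm1}\in H^\infty$, and $|f_0|^p=|\phi|^2=w$ on $\mathbb T$. The function $\zeta\mapsto(1-\bar a\zeta)^{2/p}$ is analytic on a neighborhood of the closed unit disc and equals $1$ at $\zeta=0$, so it is $1+\zeta\chi(\zeta)$ with $\chi$ analytic and bounded on $\mathbb D$. Putting $\zeta=\Theta$ gives $f_0\in1+\Theta H^\infty$. Hence if $f\in1+\Theta H^\infty$, then $k=f/f_0=1+(f-f_0)/f_0\in1+\Theta H^\infty$. Conversely, if $k=1+\Theta g$ with $g\in H^\infty$, then $f_0k=f_0+f_0\Theta g\in1+\Theta H^\infty$. Finally $\|f\|_p^p=\int|f_0|^p|k|^p=\int w|k|^p$. The choice $k=1$ gives $\int w=1-r^2$, and the rest follows. $\square$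

The gain is that the class of competitors $k$ and the weight $w$ no longer depend on $p$. We can try the reduced problem at once on easy cases.

**The case $p\ge1$, and monotonicity.** For $k=1+\Theta g$, Lemma 1 gives $\int w|k|\ge\operatorname{Re}\int wk=\int w+\operatorname{Re}\int w\Theta g=\int w$. So equality holds at $p=1$. If equality holds at $p$ and $q>p$, Jensen's inequality for the probability measure $w\,d\mathbf m/(1-r^2)$ gives
$$\frac{\int w|k|^q}{1-r^2}\ge\Big(\frac{\int w|k|^p}{1-r^2}\Big)^{q/p}\ge1 ,$$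
so equality holds at $q$. Thus
$$\text{equality at }p\ \Rightarrow\ \text{equality at every }q>p,\qquad\text{and}\quad 0\le p_\Theta\le1 .\tag{3.2}$$
In particular, if equality fails at $p$, then $p_\Theta\ge p$.

**The case $\Theta(0)=0$.** Here $w=1$, and $\int|k|^p\ge|k(0)|^p=1$ for all $p>0$. So $p_\Theta=0$.

**One zero.** A unimodular constant in front of $\Theta$ does not change $\Theta H^p$, so let $\Theta(z)=\frac{s-cz}{1-scz}$ with zero $z_0=s\bar c$ and $0<s<1$. Then $\phi=1-s\Theta=\frac{1-s^2}{1-scz}$, hence $w=\frac{(1-s^2)^2}{|1-\bar z_0z|^2}=(1-s^2)P_{z_0}$. Since $k(z_0)=1$, we get $\int w|k|^p\ge(1-s^2)|k(z_0)|^p=1-s^2$ for all $p>0$. Again $p_\Theta=0$.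

## 4. Two interpolation points and a logarithm that does not return (Theorem 2)

Let us try to prove equality for $p<1$ by reducing to $p=2$. Suppose $f\in1+\Theta H^\infty$ has no zeros in $\mathbb D$, and put $F=f^{p/2}$. Then $\|f\|_p^p=\|F\|_2^2$. If $F\in1+\Theta H^2$, the case $p=2$ gives $\|F\|_2^2\ge1-|\Theta(0)|^2$, as desired. For one zero $z_0$ we may choose the branch with $F(z_0)=1$ and all is well. For two zeros $z_0,z_1$, the branch of $\log f$ with $\log f(z_0)=0$ has $\log f(z_1)=2\pi in$ for some integer $n$, so $F(z_1)=e^{i\pi pn}$. If $n=1$ and $0<p<1$, this is not $1$, and the argument stops here.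

The obstruction is real. We now build $F\in H^2$ without zeros, with $F=1$ at one point, $F=e^{i\pi p}$ at another point along the right branch of the logarithm, and with norm below the threshold. Then $f=F^{2/p}$ takes the value $1$ at both points.

**Step 1: the data.** Fix $\delta\in(0,1)$ and write $r=\delta$. Let $p\in(0,1)$, $S=\sin\frac{\pi p}2$, $R=\cos\frac{\pi p}2>0$, and assume $\frac r2\le S<r$. Put
$$\omega=e^{i\pi p},\qquad y=-ie^{i\pi p/2}=S-iR .$$
Then $|y|=1$, $\operatorname{Re}y=S$, and $\omega-1=2iS\,e^{i\pi p/2}=-2Sy$. Let $c=\frac{r-y}{1-ry}$. Since $|y|=1$, we have $|1-ry|=|\bar y-r|=|y-r|$, so $|c|=1$. For $\rho\in(r,1)$ put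
$$s=\frac r\rho,\qquad\Theta_0(z)=\frac{s-cz}{1-scz},\qquad z_0=s\bar c,\qquad y_\rho=\Theta_0(\rho).$$

Why this choice? The one-point problem "$F(z_0)=1$" has the cheap solution $1-s\Theta_0$. To reach the value $\omega$ at $\rho$ we add $\Theta_0$ times a multiple $g$ of the kernel $\frac{1-\rho^2}{1-\rho z}$, which equals $1$ at $\rho$. This requires $g=s+(\omega-1)/y_\rho$. We want $|g|$ small, and $c$ was chosen so that $y_\rho$ tends to the unimodular number $y$ for which $(\omega-1)/y=-2S$ is real and negative. So put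
$$g=s+\frac{\omega-1}{y_\rho},\qquad F=1-s\Theta_0+\Theta_0\,g\,\frac{1-\rho^2}{1-\rho z}.$$
As $\rho\to1$ we have $s\to r$ and $y_\rho\to\frac{r-c}{1-rc}=y$ (the map $\zeta\mapsto\frac{r-\zeta}{1-r\zeta}$ is its own inverse). In particular $y_\rho\ne0$ for $\rho$ near $1$, and $g\to r-2S$. Since $0<S<r$, $|r-2S|<r$. So $|g|<s$ for $\rho$ near $1$. From here on $\rho$ is as close to $1$ as needed.

**Step 2: the norm is below $1-r^2$.** For $\psi\in H^2$, $\int\overline{(1-s\Theta_0)}\,\Theta_0\psi=\Theta_0(0)\psi(0)-s\psi(0)=0$, so $1-s\Theta_0\perp\Theta_0H^2$. Also $\|1-s\Theta_0\|_2^2=1+s^2-2s\cdot s=1-s^2$, and $\big\|\frac{1-\rho^2}{1-\rho z}\big\|_2^2=\frac{(1-\rho^2)^2}{1-\rho^2}=1-\rho^2$. Therefore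
$$\|F\|_2^2=1-s^2+|g|^2(1-\rho^2)<1-s^2+s^2(1-\rho^2)=1-s^2\rho^2=1-r^2 .$$

**Step 3: the two values.** As $\Theta_0(z_0)=0$, $F(z_0)=1$. And $F(\rho)=1-sy_\rho+y_\rho g=1-sy_\rho+sy_\rho+\omega-1=\omega$.

**Step 4: $F$ has no zeros in $\overline{\mathbb D}$.** This is needed to take powers. Since $1-s\Theta_0=\frac{1-s^2}{1-scz}$,
$$F=\frac{N-Dz}{(1-scz)(1-\rho z)},\qquad N=(1-s^2)+gs(1-\rho^2),\quad D=(1-s^2)\rho+gc(1-\rho^2).$$
It suffices that $|N|>|D|$. Expanding,
$$|N|^2-|D|^2=(1-s^2)^2(1-\rho^2)+2(1-s^2)(1-\rho^2)\operatorname{Re}[g(s-\rho c)]-|g|^2(1-\rho^2)^2(1-s^2),$$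
so
$$\frac{|N|^2-|D|^2}{(1-s^2)(1-\rho^2)}=(1-s^2)+2\operatorname{Re}[g(s-\rho c)]-|g|^2(1-\rho^2)\ \longrightarrow\ (1-r^2)+2(r-2S)\operatorname{Re}(r-c)$$
as $\rho\to1$. Now $r-c=\frac{r-r^2y-r+y}{1-ry}=\frac{y(1-r^2)}{1-ry}$, and
$$\operatorname{Re}\frac y{1-ry}=\frac{\operatorname{Re}\,(y-r)}{|1-ry|^2}=\frac{S-r}{1+r^2-2rS}.$$
So the limit equals
$$(1-r^2)\Big[1+\frac{2(2S-r)(r-S)}{1+r^2-2rS}\Big]>0,$$
because $S\ge\frac r2$ and $S<r$. (This is where $S\ge r/2$ is used.) Hence $|N|>|D|$ for $\rho$ near $1$.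

**Step 5: the branch.** Since $F$ is analytic and zero-free on a neighborhood of $\overline{\mathbb D}$, there is a branch of $\log F$ on $\mathbb D$ with $\log F(z_0)=0$. We know that $\log F(\rho)\in i\pi p+2\pi i\mathbb Z$, and we claim that for $\rho$ near $1$ it is exactly $i\pi p$. We follow the argument along a path from $z_0$ to $\rho$ through a point $x_1\in(0,1)$.

*Near $\rho$.* For $x\in[x_1,\rho]$ put $\lambda(x)=\frac{1-\rho^2}{1-\rho x}\in(0,1]$. Let $F_*=1-ry$. Then
$$\big|F(x)-[F_*+\lambda(x)\,y(r-2S)]\big|\le|s\Theta_0(x)-ry|+|g\Theta_0(x)-y(r-2S)| .$$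
Since $\frac{s-cx}{1-scx}$ is continuous in $(s,x)$ near $(r,1)$, with value $y$ there, the right side is as small as we like, uniformly on $[x_1,\rho]$, once $x_1$ and $\rho$ are close enough to $1$. The points $F_*+\lambda y(r-2S)$, $0\le\lambda\le1$, form the segment from $F_*$ to $1-ry+ry-2Sy=1-2Sy=\omega$. After rotation,
$$e^{-i\pi p/2}F_*=R-iS+ir=R+i(r-S),\qquad e^{-i\pi p/2}\omega=R+iS .$$
So the rotated segment lies on the line $\operatorname{Re}=R$. Hence $\operatorname{Re}(e^{-i\pi p/2}F)\ge\frac R2>0$ on $[x_1,\rho]$, and there is a continuous argument $\alpha$ of $F$ on $[x_1,\rho]$ with values in $\frac{\pi p}2+(-\frac\pi2,\frac\pi2)$. At $\rho$ it must be $\alpha(\rho)=\pi p$.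

*At $x_1$.* Fix $x_1$ and let $\rho\to1$. Then $\lambda(x_1)\to0$. So, with $x_1$ chosen close enough to $1$ first and $\rho$ afterwards, $F(x_1)$ is as close as we like to $F_*$, and $\alpha(x_1)$ is as close as we like to $\frac{\pi p}2+\arctan\frac{r-S}R$. This number is positive since $r>S$. It is less than $\frac\pi2$, because $\frac{r-S}R<\frac RS=\tan\big(\frac\pi2-\frac{\pi p}2\big)$ is equivalent to $rS<S^2+R^2=1$. So $\alpha(x_1)\in(0,\frac\pi2)$: it is the principal argument of $F(x_1)$.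

*From $z_0$ to $x_1$.* With $x_1>r$ fixed and $\rho$ near $1$, the segment from $z_0$ to $x_1$ lies in $|z|\le x_1$, since $|z_0|=s\to r$. There $\operatorname{Re}(1-s\Theta_0)\ge1-s$, while the last term of $F$ is at most $|g|\frac{1-\rho^2}{1-\rho x_1}\to0$. Hence $\operatorname{Re}F>0$ on the segment, the principal argument is continuous along it, and it is $0$ at $z_0$. So $\operatorname{Im}\log F(x_1)$ is the principal argument of $F(x_1)$, which is $\alpha(x_1)$.

Consequently $\operatorname{Im}\log F=\alpha$ on $[x_1,\rho]$, and $\log F(\rho)=i\pi p$, as $|F(\rho)|=1$.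

**Step 6: conclusion.** Put $f=\exp(\frac2p\log F)\in H^\infty$. Then $f(z_0)=1$ and $f(\rho)=e^{2\pi i}=1$, and $z_0\ne\rho$ because $F(z_0)=1\ne\omega=F(\rho)$. Let $B$ be the Blaschke product with the two zeros $z_0,\rho$. Then $f\in1+BH^p$, $|B(0)|=s\rho=r=\delta$, and $\|f\|_p^p=\|F\|_2^2<1-r^2$. Equality fails at $p$, so $p_B\ge p$ by (3.2), and $h(\delta)\ge p$. Here $p$ is any exponent with $\frac\delta2\le\sin\frac{\pi p}2<\delta$. Letting $\sin\frac{\pi p}2\uparrow\delta$ gives $h(\delta)\ge\frac2\pi\arcsin\delta$. Since also $h\le1$ by (3.2), $h(\delta)\to1$ as $\delta\to1$. This proves Theorem 2. $\blacksquare$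

## 5. Analytic multipliers in place of concavity

Now we want equality for some $p<1$. From here on $0<p<1$ and $\eta=1-p$. By Lemma 2 we must show $\Delta(k)\ge0$.

At $p=1$ the proof was: subtract $\operatorname{Re}\int w(k-1)=0$ and use $|k|-1-\operatorname{Re}(k-1)\ge0$ pointwise. For $p<1$ one would subtract $p\operatorname{Re}\int w(k-1)=0$ and hope for $|k|^p-1-p\operatorname{Re}(k-1)\ge0$. But $t\mapsto t^p$ is concave, so for $k=t>0$, $t\ne1$, this quantity is strictly negative. For $p=\frac12$ and $k=4$ it is $2-1-\frac32=-\frac12$.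

Lemma 1 allows more: $\int w(k-1)T=0$ for every $T\in H^\infty$. We may choose $T$ depending on $k$. A choice suggested by homogeneity is $T=k^{-\eta}$, for which $kT=k^p$. At $p=\frac12$, $k=4$ the new quantity is $|k|^p-1-p\operatorname{Re}[(k-1)T]=1-\frac12\cdot3\cdot\frac12=\frac14>0$. But in general $k^{-\eta}$ is not available. For example, if $\Theta$ is a nonconstant finite Blaschke product, $k=1+2\Theta$ vanishes where $\Theta=-\frac12$, and such points exist. What we can do is to build an analytic $T$ whose modulus on $\mathbb T$ is $|k|^{-\eta}$, truncated where $|k|$ is small.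

**Construction.** Fix $b>0$ and $k=1+\Theta g$ with $g\in H^\infty$. On $\mathbb T$ let
$$u=\max(\log|k|,-b)\in L^\infty,\qquad v=\text{the conjugate function of }u,\qquad L=u+iv,\qquad T=e^{-\eta L}.$$
In $\mathbb D$, $\operatorname{Re}L$ is the Poisson integral of $u\ge-b$, so $|T|\le e^{\eta b}$ and $T\in H^\infty$. On $\mathbb T$, $|T|=e^{-\eta u}$. Since $\int w(k-1)T=\int w\Theta gT=0$, we have
$$\Delta(k)=\int wY,\qquad Y=|k|^p-1-p\operatorname{Re}[(k-1)T]=Y_1+p\,d,\tag{5.1}$$
$$d=|kT|-\operatorname{Re}(kT)\ge0,\qquad Y_1=|k|^p-p|kT|+p\operatorname{Re}T-1 .$$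
The term $d$ absorbs all our ignorance about the argument of $kT$, and it has the good sign.

Let $A=\{|k|<e^{-b}\}$. On $\mathbb T\setminus A$, $u=\log|k|$ and $|kT|=e^{u-\eta u}=e^{pu}=|k|^p$. On $A$, $|kT|=|k|e^{\eta b}=|k|^p\,(|k|e^b)^\eta\le|k|^p$. So
$$|kT|\le|k|^p\ \text{ a.e. on }\mathbb T.\tag{5.2}$$
As $\operatorname{Re}T=e^{-\eta u}\cos\eta v$, on $\mathbb T\setminus A$
$$Y_1=G(u)-pe^{-\eta u}(1-\cos\eta v),\qquad G(u)=\eta e^{pu}+pe^{-\eta u}-1\ge0 ,\tag{5.3}$$
where $G\ge0$ is the weighted arithmetic–geometric mean inequality: $\eta e^{pu}+pe^{-\eta u}\ge e^{\eta pu-p\eta u}=1$.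

This shows what to expect. Near $u=v=0$ the gain $G(u)$ is about $\frac{p\eta}2u^2$, while the loss is about $\frac{p\eta^2}2v^2$. The loss has one more factor $\eta$. If $\int wv^2$ is bounded by a constant times $\int wu^2$, we win for small $\eta$.

## 6. Conjugation in the weight $w$

**Lemma 3.** $\displaystyle\int wv^2\le\frac{1+r}{1-r}\int wu^2 .$

*Proof.* We compute $\int wL^2$, whose real part is $\int w(u^2-v^2)$. Let $E=\phi L\in H^2$. Since $w=\bar\phi\phi$ and $\phi L^2=E^2/\phi$,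
$$\int wL^2=\int(1-a\bar\Theta)\frac{E^2}\phi=\frac{E(0)^2}{1-r^2}-a\int\bar\Theta\,\frac{E^2}\phi ,$$
because $E^2/\phi\in H^1$ and $\phi(0)=1-r^2$. From $\frac1\phi=1+\frac{\bar a\Theta}\phi$ and $\bar\Theta\Theta=1$,
$$\int\bar\Theta\,\frac{E^2}\phi=\int\bar\Theta E^2+\bar a\,\frac{E(0)^2}{1-r^2}.$$
Hence
$$\int wL^2=\frac{(1-r^2)E(0)^2}{1-r^2}-a\int\bar\Theta E^2=E(0)^2-a\int\bar\Theta E^2 .$$
Here $E(0)=(1-r^2)L(0)$ is real, so $E(0)^2\ge0$. Taking real parts and using $|E|^2=w|L|^2$,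
$$\int w(u^2-v^2)\ge-r\int|E|^2=-r\int w(u^2+v^2),$$
that is, $(1-r)\int wv^2\le(1+r)\int wu^2$. $\square$

For $r=0$ this is the classical $\int v^2\le\int u^2$. A crude use of (3.1) together with the classical inequality would give only $\int wv^2\le\big(\frac{1+r}{1-r}\big)^2\int wu^2$.

## 7. An explicit exponent below $1$ (Theorem 1)

Let $\Theta$ be inner with $r=|\Theta(0)|\le\delta$, and put
$$\eta=e^{-8/3}\,\frac{1-\delta}{1+\delta},\qquad p=1-\eta .$$
Then $\eta<\frac13$ and $p>\frac23$. Take $k\in1+\Theta H^\infty$ and use the construction of Section 5 with $b=2$.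

**Step 1: a lower bound for $Y_1$ off $A$.** There $u\ge-2$. We have $G(0)=\eta+p-1=0$, $G'(0)=\eta p-p\eta=0$, and by the weighted arithmetic–geometric mean inequality
$$G''(u)=p\eta\,(pe^{pu}+\eta e^{-\eta u})\ge p\eta\,e^{(p^2-\eta^2)u}=p\eta\,e^{(p-\eta)u}\ge p\eta\,e^{-2}\qquad(u\ge-2),$$
since $p^2-\eta^2=(p-\eta)(p+\eta)=p-\eta\in(0,1)$. By Taylor's formula $G(u)\ge\frac{p\eta}2e^{-2}u^2$ for $u\ge-2$, and (5.3) gives
$$Y_1\ge\frac{p\eta}2e^{-2}u^2-pe^{-\eta u}(1-\cos\eta v).\tag{7.1}$$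

**Step 2: the same bound on $A$.** There $u=-2$, and by (5.2) $|k|^p-p|kT|\ge(1-p)|k|^p\ge0$. So
$$Y_1\ge pe^{2\eta}\cos\eta v-1=(pe^{2\eta}-1)-pe^{-\eta u}(1-\cos\eta v).$$
Moreover $pe^{2\eta}-1\ge p(1+2\eta)-1=\eta(2p-1)\ge\frac\eta3$, while $\frac{p\eta}2e^{-2}u^2=2p\eta e^{-2}<0.271\,\eta<\frac\eta3$. So (7.1) holds on $A$ too. This is the point of the truncation: the small values of $k$ are harmless, because there $pe^{2\eta}>1$.

**Step 3: integration.** Since $u\ge-2$, $e^{-\eta u}\le e^{2\eta}\le e^{2/3}$; also $1-\cos\eta v\le\frac{\eta^2v^2}2$. As $Y\ge Y_1$, a.e. on $\mathbb T$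
$$Y\ge\frac{p\eta}2\left(e^{-2}u^2-e^{2/3}\,\eta\,v^2\right).$$
Integrating against $w$ and using Lemma 3,
$$\Delta(k)=\int wY\ge\frac{p\eta}2\Big(e^{-2}-e^{2/3}\,\eta\,\frac{1+r}{1-r}\Big)\int wu^2\ge0,$$
because $\eta=e^{-8/3}\frac{1-\delta}{1+\delta}\le e^{-8/3}\frac{1-r}{1+r}$.

By Lemma 2, $\epsilon_p(\Theta)=1-|\Theta(0)|^2$, so $p_\Theta\le p$. This holds for every inner $\Theta$ with $|\Theta(0)|\le\delta$, with the same $p$. Hence $h(\delta)\le1-e^{-8/3}\frac{1-\delta}{1+\delta}<1$. $\blacksquare$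

## 8. Large values on a set of measure $1/e$ (Theorem 3, lower bound)

We must show: for each $\gamma\in(0,1/e)$, $h(\delta)\ge\gamma/\log\frac1\delta$ for all small $\delta$.

Instead of fixing $\Theta$ and looking for $f$, we choose $f$ with $f(0)=0$ and $\|f\|_p^p$ bounded away from $1$, and let $\Theta$ be the inner factor of $1-f$. Jensen's formula then says $\log\frac1{|\Theta(0)|}=\int\log|1-f|$, so we want $|f|$ huge on a set. On a set of measure $\beta$ the constraint $\int|f|^p\le1$ permits $|f|=\beta^{-1/p}$, which contributes $\frac1p\,\beta\log\frac1\beta$. The maximum of $\beta\log\frac1\beta$ is $\frac1e$, at $\beta=\frac1e$. This is the source of the constant.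

**Step 1: the function.** Choose $s\in(1/e,1)$ with $\frac{1+\log s}e>\gamma$. For $p\in(0,1)$ let $Q$ be outer with $|Q|=M:=(se)^{1/p}$ on an arc of measure $\frac1e$ and $|Q|=\tau:=\big(\frac{1-s}2\big)^{1/p}$ on the rest of $\mathbb T$. Put $f=zQ\in H^\infty$. Then
$$\int|f|^p\le\frac1e\,se+\frac{1-s}2=\frac{1+s}2<1 .$$

**Step 2: the inner function.** Write $1-f=\Theta G$ with $\Theta$ inner and $G$ outer and bounded. Then $f=1-\Theta G\in1+\Theta H^p$. Since $f(0)=0$, we have $0=\log|1-f(0)|=\log|\Theta(0)|+\int\log|1-f|$. As $p\to0$, $M\to\infty$ and $\tau\to0$, so for small $p$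
$$\log\frac1{|\Theta(0)|}=\int\log|1-f|\ge\frac1e\log(M-1)+\Big(1-\frac1e\Big)\log(1-\tau).$$
Multiplied by $p$, the right side tends to $\frac1e\log(se)=\frac{1+\log s}e>\gamma$. So $|\Theta(0)|\le e^{-\gamma/p}$ for small $p$.

**Step 3: conclusion.** For small $p$, $\epsilon_p(\Theta)\le\frac{1+s}2<1-e^{-2\gamma/p}\le1-|\Theta(0)|^2$. Equality fails at $p$, so $p_\Theta\ge p$ by (3.2). Given a small $\delta$, let $p=\gamma/\log\frac1\delta$, so that $\delta=e^{-\gamma/p}$. We have shown $h(\delta)\ge p=\gamma/\log\frac1\delta$.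

## 9. Exponentially small $\Theta(0)$ forces equality (Theorem 3, upper bound)

Let $\gamma>1/e$. We show:

**Claim.** For all sufficiently small $p$, depending only on $\gamma$, every inner $\Theta$ with $r=|\Theta(0)|\le e^{-\gamma/p}$ has $\epsilon_p(\Theta)=1-r^2$.

Given small $\delta$, put $p=\gamma/\log\frac1\delta$, so that $e^{-\gamma/p}=\delta$. The claim gives $p_\Theta\le p$ whenever $|\Theta(0)|\le\delta$, so $h(\delta)\le\gamma/\log\frac1\delta$. Together with Section 8 this proves Theorem 3, since $\gamma$ may be taken arbitrarily close to $1/e$ on either side.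

For small $p$ the argument of Section 7 is no longer useful: $\eta$ is near $1$, and the loss $\frac{p\eta^2}2v^2$ is as large as the gain. The new point is that $w$ is nearly constant, and that the unweighted integral of $Y$ can be computed, since $(k-1)T$ is analytic:
$$\int Y=\int|k|^p-1-p\operatorname{Re}\big[(k(0)-1)\,T(0)\big].\tag{9.1}$$
If $k(0)$ were $1$, this would be $\int|k|^p-1\ge0$ by subharmonicity. Now $k(0)-1=a\,g(0)$ with $|a|\le e^{-\gamma/p}$. With $T=1$ we could only bound $|g(0)|$ by $\int|k-1|$, which is not controlled by $\int|k|^p$ when $p<1$. With our $T$, $\int|kT|$ is controlled by (5.2), but we then have to divide by $T(0)$, which can be as small as about $e^{-1/(ep)}$. The competition between $e^{-\gamma/p}$ and $e^{1/(ep)}$ is decided by $\gamma>1/e$.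

**Setup.** Let $p\in(0,1)$ be small enough that $e^{-\gamma/p}\le\frac13$; so $r\le\frac13$. Suppose $\Delta(k)<0$ for some $k=1+\Theta g$, $g\in H^\infty$. Use the construction of Section 5 with $b=1$, and write
$$\ell=k-1=\Theta g,\quad\ell_0=\ell(0),\quad u_0=\int u,\quad T_0=T(0)=e^{-\eta u_0}>0,\quad V=\int\big(|k|^{p/2}-1\big)^2 .$$
If $V=0$, then $|k|=1$ a.e. and $\Delta(k)=0$, which is excluded. So $V>0$. From $\Delta(k)<0$ and (3.1), $(1-r)^2\int|k|^p\le\int w|k|^p<1-r^2$. With (5.2),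
$$\int|kT|\le\int|k|^p\le q:=\frac{1+r}{1-r}\le2 .\tag{9.2}$$
Since $(x-1)^2\le x^2+1$ for $x\ge0$, also $V\le q+1\le3$.

**Step 1: comparing $u$, $v$ and $A$ with $V$.** We claim
$$|u|\le\frac4p\,\big||k|^{p/2}-1\big|\quad\text{a.e. on }\mathbb T .\tag{9.3}$$
If $\log|k|\ge0$, then $|k|^{p/2}-1=e^{pu/2}-1\ge\frac p2u$. If $-1\le\log|k|\le0$, put $x=\frac p2|u|\in[0,\frac12]$; then $1-|k|^{p/2}=1-e^{-x}\ge xe^{-x}\ge\frac x2=\frac p4|u|$. On $A=\{|k|<e^{-1}\}$ we have $|u|=1$ and $1-|k|^{p/2}\ge1-e^{-p/2}\ge\frac p4$. So (9.3) holds, and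
$$\int v^2\le\int u^2\le\frac{16V}{p^2}.\tag{9.4}$$
On $A$, (9.3) reads
$$1\le\tfrac4p\big||k|^{p/2}-1\big| ,\tag{9.5}$$
and therefore $1-|k|^p=(1-|k|^{p/2})(1+|k|^{p/2})\le2(1-|k|^{p/2})\le\frac8p\,(|k|^{p/2}-1)^2$ on $A$.

**Step 2: the negative part of $Y$ is at most $30V/p$, and $\int Y$ is small.** On $\mathbb T\setminus A$, (5.3) and $u\ge-1$, $\eta\le1$ give $Y_1\ge-pe^{\eta}\frac{\eta^2v^2}2\ge-\frac e2pv^2$. On $A$, $|kT|=|k|e^\eta$ and
$$Y_1=|k|^p-1+pe^\eta(\cos\eta v-|k|)\ge-(1-|k|^p)-\tfrac e2pv^2,$$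
because $\cos\eta v-|k|\ge-(1-\cos\eta v)\ge-\frac{\eta^2v^2}2$. As $Y\ge Y_1$, Step 1 yields
$$\int Y^-\le\int Y_1^-\le\frac{8V}p+\frac e2\,p\cdot\frac{16V}{p^2}=\frac{(8+8e)V}p\le\frac{30V}p .$$
Now we compare weighted and unweighted integrals:
$$0>\Delta(k)=\int wY\ge(1-r)^2\int Y^+-(1+r)^2\int Y^-=(1-r)^2\int Y-4r\int Y^- ,$$
and since $\frac{4r}{(1-r)^2}\le9r$ for $r\le\frac13$,
$$\int Y\le270\,\frac rp\,V .\tag{9.6}$$

**Step 3: a bound for $d$.** By (5.1), $p\int d=\int Y-\int Y_1\le\int Y+\int Y_1^-\le\frac{90V}p+\frac{30V}p$, so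
$$\int d\le\frac{120V}{p^2}.\tag{9.7}$$

**Step 4: $T_0$ is not too small.** First, $u_0\le\int\log^+|k|$. Let $\beta=\mathbf m\{|k|>1\}$. If $\beta>0$, Jensen's inequality for the logarithm on the set $\{|k|>1\}$ gives
$$p\int\log^+|k|\le\beta\log\Big(\frac1\beta\int|k|^p\Big)\le\beta\log\frac q\beta\le\frac qe ,$$
since $x\log\frac qx$ has its maximum on $x>0$ at $x=\frac qe$. If $\beta=0$, the left side is $0$. So $u_0\le\frac q{ep}$ and $T_0=e^{-\eta u_0}\ge e^{-q/(ep)}$.

**Step 5: a bound for $\ell_0$.** Since $\ell T=\Theta gT$, $\ell_0T_0=a\,(gT)(0)$. As $|g|=|\ell|$ on $\mathbb T$, $|(gT)(0)|\le\int|\ell T|$. Hence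
$$|\ell_0|\le r\,e^{q/(ep)}\int|\ell T|.\tag{9.8}$$
We estimate $|\ell T|=|kT-T|\le\big|kT-|kT|\big|+\big||kT|-1\big|+|1-T|$ term by term.

* For complex $\zeta$, $\big|\zeta-|\zeta|\big|^2=2|\zeta|(|\zeta|-\operatorname{Re}\zeta)$, so $\big|kT-|kT|\big|^2=2|kT|\,d$. By Cauchy–Schwarz, (9.2) and (9.7), $\int\big|kT-|kT|\big|\le(2q)^{1/2}\big(\int d\big)^{1/2}\le(480)^{1/2}\frac{V^{1/2}}p\le22\,\frac{V^{1/2}}p$.
* On $\mathbb T\setminus A$, $\big||kT|-1\big|=\big||k|^{p/2}-1\big|\,(|k|^{p/2}+1)$, with integral at most $V^{1/2}(q^{1/2}+1)\le3V^{1/2}$. On $A$, $|kT|=|k|e^\eta\le e^{\eta-1}<1$, so by (9.5) $\big||kT|-1\big|\le1\le\frac4p\big||k|^{p/2}-1\big|$, with integral at most $\frac4pV^{1/2}$. Together, $\int\big||kT|-1\big|\le7\,\frac{V^{1/2}}p$.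
* For complex $\zeta$ with $\operatorname{Re}\zeta\ge-1$, $|1-e^{-\zeta}|=\big|\int_0^1\zeta e^{-t\zeta}\,dt\big|\le e|\zeta|$. As $\operatorname{Re}\eta L=\eta u\ge-1$, $|1-T|\le e|L|$, and by (9.4) $\int|1-T|\le e\big(\int u^2+v^2\big)^{1/2}\le e\sqrt{32}\,\frac{V^{1/2}}p\le16\,\frac{V^{1/2}}p$. In particular $|1-T_0|=\big|\int(1-T)\big|\le16\,\frac{V^{1/2}}p$.

Adding up, $\int|\ell T|\le45\,V^{1/2}/p$, and (9.8) becomes
$$|\ell_0|\le\sigma V^{1/2},\qquad\sigma=\frac{45}p\,r\,e^{q/(ep)}\le\frac{45}p\,e^{-(\gamma-q/e)/p}.\tag{9.9}$$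
As $p\to0$, $r\le e^{-\gamma/p}\to0$, so $q\to1$ and $\gamma-\frac qe\ge\frac12(\gamma-\frac1e)>0$ for small $p$. Hence $\sigma\to0$ as $p\to0$, uniformly in $\Theta$ and $k$. Since $V\le3$, also $|\ell_0|\le\frac12$ for small $p$.

**Step 6: $\int Y$ is also large.** By (9.1) and the identity $\int|k|^p-1=V+2\int(|k|^{p/2}-1)$,
$$\int Y=V+2\int\big(|k|^{p/2}-1\big)-p\operatorname{Re}(\ell_0T_0)\ge V+2\big(|1+\ell_0|^{p/2}-1\big)-p\operatorname{Re}(\ell_0T_0),$$
where we used the subharmonicity of $|k|^{p/2}$ and $k(0)=1+\ell_0$. For $|\ell_0|\le\frac12$ the power series of the logarithm gives $|\log(1+\ell_0)-\ell_0|\le\frac{|\ell_0|^2}{2(1-|\ell_0|)}\le|\ell_0|^2$, so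
$$|1+\ell_0|^{p/2}\ge1+\frac p2\log|1+\ell_0|\ge1+\frac p2\big(\operatorname{Re}\ell_0-|\ell_0|^2\big).$$
Hence
$$\int Y\ge V-p|\ell_0|^2+p\operatorname{Re}[\ell_0(1-T_0)]\ge V-p|\ell_0|^2-p|\ell_0||1-T_0|\ge V\,(1-p\sigma^2-16\sigma)\ge\tfrac12V$$
for small $p$. The terms of first order in $\ell_0$ cancel up to the factor $1-T_0$, which is itself of size $V^{1/2}/p$. This is why everything is measured against $V$.

**Step 7: contradiction.** By (9.6), $\int Y\le270\,\frac rpV\le\frac14V$ for small $p$, because $\frac rp\le\frac1pe^{-\gamma/p}\to0$. With Step 6 this gives $\frac12V\le\frac14V$, which is impossible since $V>0$. All the smallness conditions on $p$ depend only on $\gamma$. So $\Delta(k)\ge0$ for all $k\in1+\Theta H^\infty$, and $\epsilon_p(\Theta)=1-r^2$ by Lemma 2. This proves the claim and Theorem 3. $\blacksquare$
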